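# One compensator for up to $m+p-1$ plants: generic simultaneous pole assignment

A compensator in a feedback loop around a linear system moves the poles of that system. Suppose that we are given $r$ systems instead of one, and that a single compensator must serve all of them. Can we still prescribe the closed-loop characteristic polynomial of each system separately? A dimension count suggests that for systems with $m$ inputs and $p$ outputs the limit is $r=m+p-1$. These notes prove that for generic systems this limit is reached. The problem comes from the paper "Sufficient Conditions for Generic Simultaneous Pole Assignment and Stabilization of Linear MIMO Dynamical Systems".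

We begin with one input, where the problem is linear and everything can be done with minors of a matrix.

## 1. One input: a linear equation with a one-dimensional kernel

Let $m=1$. A plant is a column $G=N/D$, where $D$ is a monic real polynomial of degree $n\ge1$, $N\in\mathbb R[s]^{p}$ has entries of degree $\le n$, and $D$ and the entries of $N$ have no common zero in $\mathbb C$. The number $n$ is the degree of the plant. The space $\Sigma_n$ of such plants is an open subset of the real vector space of coefficients. A compensator of degree $q$ is a row $K=Q^{-1}P$ with $Q$ a real polynomial of degree $q$ and $P\in\mathbb R[s]^{1\times p}$ with entries of degree $\le q$, again without common zero. The closed-loop characteristic polynomial is $QD+PN$, up to a nonzero constant.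

For $p$ plants $G_i=N_i/D_i$ of degrees $n_1,\dots,n_p$ put
$$M=\begin{bmatrix}D_1&\cdots&D_p\\N_1&\cdots&N_p\end{bmatrix},\qquad v=[Q,P],\qquad vM=(QD_1+PN_1,\dots,QD_p+PN_p).\tag{1}$$
So $M$ is a $(p+1)\times p$ polynomial matrix, and the problem is to solve a linear equation in $v$.

We shall use three standard facts about dimension, here and later.

* (D1) The complex $a\times b$ matrices of rank $\le\rho$ (with $0\le\rho\le\min(a,b)$) form a closed algebraic set of codimension $(a-\rho)(b-\rho)$.
* (D2) If all nonempty fibers of a morphism $f:X\to Y$ have dimension $\le e$ and $T\subset Y$ is constructible, then $\dim f^{-1}(T)\le\dim T+e$. So if $\dim X=\dim Y+e$, taking preimages does not decrease codimension.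
* (D3) A proper algebraic subset of $\mathbb C^a$ meets $\mathbb R^a$ in a closed nowhere dense set. Indeed a nonzero complex polynomial has a real or imaginary part that is a nonzero real polynomial on $\mathbb R^a$.

**Proposition 1.** Let $m=1$, $r=p\ge1$, all $n_i\ge1$, and $q=\sum n_i$. There is an open dense set of tuples $(G_1,\dots,G_p)\in\prod\Sigma_{n_i}$ for which the following holds. For all real polynomials $f_i$ with $\deg f_i\le n_i+q$ there are a real compensator $K=Q^{-1}P$ of degree $q$ and a real $\varepsilon\ne0$ with $QD_i+PN_i=\varepsilon f_i$ for all $i$.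

**Step a: genericity.** This step makes $M$ have full rank everywhere. Let $N_i^h$ be the vector of coefficients of $s^{n_i}$ in $N_i$. We ask that $\operatorname{rank}M(s)=p$ for all $s\in\mathbb C$ and that $\det[N_1^h,\dots,N_p^h]\ne0$. Let $\mathcal A$ be the complex affine space of all $(D_i,N_i)_i$ with $D_i$ monic of degree $n_i$ and $\deg N_i\le n_i$. For fixed $s$ the map $\mathcal A\to\mathbb C^{(p+1)\times p}$, $M\mapsto M(s)$, is affine and onto, because the constant terms are free. The matrices of rank $<p$ have codimension $2$ by (D1). Hence $\{(M,s):\operatorname{rank}M(s)<p\}$ has dimension at most $\dim\mathcal A-2+1$, and its projection to $\mathcal A$ lies in a proper algebraic subset. The second condition also excludes a proper algebraic subset. By (D3) the remaining real tuples contain an open dense set.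

**Step b: a compensator that makes everything vanish.** Let $v_0=[Q_0,P_0]$ with $k$-th entry $(-1)^k\det(M\text{ without row }k)$. Expanding a determinant with a repeated column gives $v_0M=0$. The entries of $v_0$ have degree $\le q=\sum n_i$, they have no common zero by Step a, and $Q_0=-\det[N_1,\dots,N_p]$ has $s^q$-coefficient $-\det[N_1^h,\dots,N_p^h]\ne0$. So $K_0=Q_0^{-1}P_0$ is a compensator of degree $q$ for which all the closed-loop polynomials are identically zero.

**Step c: $v\mapsto vM$ is onto.** Consider this map from $\mathbb R[s]_{\le q}^{1\times(p+1)}$ to $\prod_i\mathbb R[s]_{\le n_i+q}$. If $vM=0$, then $v=\alpha v_0$ with $\alpha$ rational, since $M$ has rank $p$. As the entries of $v_0$ have no common zero, $v_0w=1$ for some polynomial column $w$, so $\alpha=vw$ is a polynomial. Since $\deg(\alpha Q_0)\le q=\deg Q_0$, $\alpha$ is constant. So the kernel has dimension $1$, and the image has dimension $(p+1)(q+1)-1=pq+p+q$. The target has dimension $\sum(n_i+q+1)=q+pq+p$. They agree, so the map is onto.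

**Step d: perturbation.** Choose $v$ with $vM=(f_i)_i$ and put $v_\varepsilon=v_0+\varepsilon v$. Then $v_\varepsilon M=\varepsilon(f_i)_i$. For small $\varepsilon\neq0$ the first entry of $v_\varepsilon$ still has degree $q$. The entries still have no common zero: for large $|s|$ the first entry of $s^{-q}v_\varepsilon$ is bounded away from $0$, uniformly in small $\varepsilon$, and on a closed disk $|v_0|$ is bounded below. So $v_\varepsilon$ is a compensator of degree $q$. $\square$

The perturbation settles coprimeness and degree without any extra argument: all compensators that we use are close to $K_0$.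

Here is the smallest case by hand. Let $p=1$, $G=(s+1)/s$, so $D=s$, $N=s+1$, $q=1$. Up to sign, $v_0=[s+1,-s]$, that is $K_0=-1/G$. To reach $\phi=s^2+\alpha s+\beta$, solve $QD+PN=\phi$ by $Q=s+\alpha-\beta$, $P=\beta$. Then
$$K=\frac{-s+\varepsilon\beta}{(s+1)+\varepsilon(s+\alpha-\beta)}$$
has closed-loop polynomial $s\big(s+1+\varepsilon(s+\alpha-\beta)\big)+(s+1)(-s+\varepsilon\beta)=\varepsilon\phi$.

What changes for $m\ge2$ inputs? We used (i) that the pole equation is linear, so that $v_0$ could be written down and its differential is the map itself, and (ii) that the kernel is so small that a dimension count gives surjectivity on polynomials of bounded degree. For $m\ge 2$ the pole equation is a determinant of size $m$ in the unknowns, and both points need a new argument.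

## 2. Several inputs: definitions and theorems

Let $m,p\ge1$. A plant is a $p\times m$ real proper rational matrix $G(s)$, and a compensator is an $m\times p$ real proper rational matrix $K(s)$. A quadruple $(a,b,c,e)$ of order $n$ realizes $G$ if $G=c(sI-a)^{-1}b+e$ with $a$ of size $n\times n$; it is minimal if $n$ is least possible, and this $n$ is the **McMillan degree** of $G$. Let $\chi_G=\det(sI-a)$ for a minimal realization. If $G=ND^{-1}=\tilde D^{-1}\tilde N$ are right and left coprime polynomial factorizations, then $\det D$ and $\det\tilde D$ are constant multiples of $\chi_G$, so the McMillan degree is $\deg\det D=\deg\det\tilde D$. Left coprimeness of $(\tilde D,\tilde N)$ means that $[\tilde D,\tilde N]$ has full row rank at every $s\in\mathbb C$.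

As an example, $\frac1sI_2$ has McMillan degree $2$, whereas $\frac1s\begin{bmatrix}1&1\\1&1\end{bmatrix}$ has McMillan degree $1$: it equals $\tilde D^{-1}\tilde N$ with $\tilde D=\begin{bmatrix}s&0\\-1&1\end{bmatrix}$, $\tilde N=\begin{bmatrix}1&1\\0&0\end{bmatrix}$, with $\det\tilde D=s$, and at $s=0$ the matrix $[\tilde D,\tilde N]$ still has rank $2$.

Let $M_n$ be the set of real minimal quadruples of order $n$ (for fixed sizes), an open set in Euclidean space. The space $\Sigma_n=M_n/GL_n$ of plants of McMillan degree $n$ carries the quotient topology, so $M_n\to\Sigma_n$ is continuous, open and onto; $\Sigma_n$ is a second countable manifold of dimension $n(m+p)+mp$. We allow $n=0$; $\Sigma_0$ consists of constant matrices. Tuples of plants carry the product topology, and a property is **generic** if it holds on a set containing an open dense subset.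

For a left coprime $K=Q^{-1}P$ and a right coprime $G_i=N_iD_i^{-1}$, the closed-loop characteristic polynomial of $G_i(I+KG_i)^{-1}$ is $\det(QD_i+PN_i)$, of degree at most $n_i+q$ and defined up to a nonzero real constant. Put
$$\Psi_G(K)=\chi_K\,\chi_G\,\det(I+KG).\tag{2}$$
Since $\det(QD+PN)=\det Q\det D\det(I+KG)$, the closed-loop polynomial is a nonzero constant multiple of $\Psi_G(K)$.

**Definition (assignability).** A tuple $(G_1,\dots,G_r)\in\prod\Sigma_{n_i}$ is *simultaneously pole assignable by compensators of degree $q$* if for all monic real $\phi_i$ with $\deg\phi_i=n_i+q$ there is a $K$ of McMillan degree $q$ such that $\Psi_{G_i}(K)$ is a nonzero constant multiple of $\phi_i$ for each $i$. A *generic $r$-tuple of $p\times m$ plants is simultaneously pole assignable* if for every choice of positive degrees there is a $q$, depending only on $m,p,r,n_1,\dots,n_r$, such that this holds for an open dense set of tuples.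

**Definition (strong assignability in degree $q$).** For all real polynomials $f_i$ with $\deg f_i\le n_i+q$ there are $K$ of McMillan degree $q$ and one $\varepsilon\in\mathbb R\setminus0$ with $\Psi_{G_i}(K)=\varepsilon f_i$ for all $i$.

Taking $f_i=\phi_i$ shows that strong assignability implies assignability. Proposition 1 is a strong assignability statement.

Known results are as follows. By Ghosh and Byrnes (1983), a generic $r$-tuple of $p\times m$ plants is simultaneously pole assignable if $r\le\max(m,p)$, and if $\min(m,p)=1$ this condition is necessary and sufficient. By a dimension count, a generic $r$-tuple is not simultaneously pole assignable if $r\ge m+p$. The question concerns the range $\max(m,p)<r<m+p$, which is nonempty only when $\min(m,p)\ge2$. The answer is yes, for all $m,p,r$ in this range and all positive degrees.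

**Theorem 1.** Let $m,p\ge2$, $r=m+p-1$, $n_1,\dots,n_r\ge0$, $I\subset\{1,\dots,r\}$ with $|I|=m-1$, and integers $d_i\ge\lceil n_i/p\rceil$ $(i\in I)$. For
$$q=p\sum_{i\in I}d_i+\sum_{i\notin I}n_i$$
the set of strongly assignable tuples in $\prod\Sigma_{n_i}$ contains an open dense set.

**Theorem 2.**
1. For $m,p\ge2$, $r\le m+p-1$ and all positive $n_i$, a generic $r$-tuple is simultaneously pole assignable, for some $q\le\sum n_i+(m-1)(p-1)$. If $r\le m+p-2$, every $q\ge\sum n_i+(m-1)(p-1)$ works.
2. Assignability of even a single tuple in degree $q$ forces $q(m+p-r)+mp\ge\sum n_i$.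
3. For all $m,p\ge1$: a generic $r$-tuple is simultaneously pole assignable if and only if $r<m+p$.

**Theorem 3.** Let $m=p=2$, $r=3$, all $n_i>0$ even. For even $q\ge\sum n_i$ generic triples are strongly assignable in degree $q$. For every odd $q$ there is a nonempty open set of triples that are not strongly assignable in degree $q$.

Theorem 3 is not needed for the answer. It says that a congruence on $q$ can be necessary for strong assignability.

## 3. Freezing rows, and placing them inside the plants

Let $\ell=m+p$ and $V=\mathbb C^{1\times\ell}$. Encode a plant $G=\tilde D^{-1}\tilde N$ by the $p\times\ell$ matrix $F=[\tilde D,-\tilde N]$, and a compensator $K=Q^{-1}P$ by the $m\times\ell$ matrix $C=[P,Q]$ with rows $x_1,\dots,x_m$. A Schur complement gives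
$$\det\begin{bmatrix}F\\C\end{bmatrix}=\det\tilde D\,\det(Q+PG)=\det\tilde D\det Q\det(I+KG).\tag{3}$$
Semicolons will separate blocks of rows, so the left side is $\det[F;x_1;\dots;x_m]$.

The proof of Proposition 1 suggests freezing $x_1,\dots,x_{m-1}$ arbitrarily and solving for the last row. At a fixed $s$, the functional $w_i(v)=\det[F_i;x_1;\dots;x_{m-1};v]$ vanishes on $X=\langle x_1,\dots,x_{m-1}\rangle$, so it is a functional on $V/X$, of dimension $p+1$. For $r\le p$ plants the $w_i$ have a common zero outside $X$, so there is a row $x_m$ that makes all the determinants vanish. For $r=p+1$ this stops. In a basis of $V/X$ the coordinates of $w_i$ are, up to signs and a common factor, the maximal minors of the $p\times(p+1)$ matrix of $F_i$ modulo $X$, and these minors can be any vector of $\mathbb C^{p+1}$. So for generic $F_1,\dots,F_{p+1}$ the functionals are independent, and only $v\in X$ kills them all.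

The way past this point is not to freeze the rows arbitrarily. If $x_i$ is chosen in the row space of $F_i$, then $\det[F_i;x_1;\dots;x_m]=0$ whatever the other rows are. So let $x_i=\xi_iF_i$ for $i<m$, with $\xi_i$ free: plants $1,\dots,m-1$ are done. Look for $x_m=\xi_mF_m$: plant $m$ is done too. The $p$ entries of $\xi_m$ must then satisfy one linear equation for each remaining plant, and $p-1$ homogeneous equations in $p$ unknowns can always be solved. In total we serve $m+(p-1)=m+p-1$ plants.

There is a price. If only $x_m$ moves, $\det[F_i;\dots]$ stays zero for $i<m$, so the differential can be onto only if all the rows move. We must prove that it is.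

The smallest case with $r>\max(m,p)$ can be done by hand: $m=p=2$, $r=3$, constant plants
$$G_1=I,\qquad G_2=-I,\qquad G_3=\begin{bmatrix}0&2\\0&0\end{bmatrix},\qquad q=0 .$$
Take $\xi_1=(1,\alpha)$, so $x_1=(1,\alpha,-1,-\alpha)$, and $x_2=(\eta_1,\eta_2,\eta_1,\eta_2)\in\operatorname{row}[I,I]$. The third condition is
$$\det(Q+PG_3)=\det\begin{bmatrix}-1&2-\alpha\\\eta_1&\eta_2+2\eta_1\end{bmatrix}=-\eta_2-(4-\alpha)\eta_1=0,$$
so $\eta=(1,\alpha-4)$ up to a factor. Then $\det Q=4$, and for $\alpha=0$ we get $K_0=\begin{bmatrix}-1&0\\-1/2&1\end{bmatrix}$. Writing $K=(k_{ij})$, the three functions are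
$$\det(I+K)=1+\operatorname{tr}K+\det K,\qquad\det(I-K)=1-\operatorname{tr}K+\det K,\qquad\det(I+KG_3)=1+2k_{21}.$$
All vanish at $K_0$. The differentials of $\operatorname{tr}K$, $\det K$, $k_{21}$ at $K_0$ are $\dot k_{11}+\dot k_{22}$, $\dot k_{11}-\dot k_{22}+\frac12\dot k_{12}$, $\dot k_{21}$, which are independent. So the differential is onto $\mathbb R^3$. Explicitly, for small $\varepsilon\ne0$ the values $\varepsilon f_1,\varepsilon f_2,\varepsilon f_3$ are reached by $k_{11}=-1$, $k_{22}=1+\frac\varepsilon2(f_1-f_2)$, $k_{21}=\frac12(\varepsilon f_3-1)$, $k_{12}=-\varepsilon f_1/k_{21}$.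

The rest of the proof makes this work for polynomial data. The steps are: reduce to dependent compensators with onto differential (Section 4); parametrize plants by matrices $F$ (Section 5); show that the construction degenerates only in codimension $2$ (Section 6), so that along the curve of all $s$ generic data never degenerate (Section 7); pass from surjectivity at each $s$ to surjectivity on polynomials (Section 8); and identify the directions that are used with motions of $K$ (Section 9).

## 4. A zero of the pole map with onto differential is enough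

First we make $\Psi$ a polynomial function. Since $I+KG=[K,I]\begin{bmatrix}G\\I\end{bmatrix}$, Cauchy–Binet writes $\det(I+KG)$ as a sum of products of a maximal minor of $[K,I]$, which is up to sign a minor of $K$ or $1$, and a minor of $G$ (or $1$, up to sign). For the minor of $c(sI-a)^{-1}b+e$ in rows $R$ and columns $S$,
$$\det(sI-a)\cdot\det\big(c_R(sI-a)^{-1}b_S+e_{RS}\big)=\det\begin{bmatrix}sI-a&-b_S\\c_R&e_{RS}\end{bmatrix}.$$
Hence $\Psi_G(K)$ is a polynomial in $s$ whose coefficients are polynomials in the entries of realizations of $G$ and $K$. Its degree is $\le n+q$, since $\det(I+KG)$ is proper. For any quadruple $k$ of order $q$ we write $\Psi_G(k)$ for the value of this formula.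

**Definition (regular tuple).** $(G_1,\dots,G_r)$ is *regular in degree $q$* if there is a real minimal quadruple $k_0$ of order $q$ with $\Psi_{G_i}(k_0)=0$ for all $i$ at which the differential of
$$k\mapsto(\Psi_{G_i}(k))_i\in\prod_i\mathbb R[s]_{\le n_i+q}$$
is onto.

The triple of constant plants in Section 3 is regular in degree $0$.

**Lemma 1.** (a) Regular tuples are strongly assignable. (b) Regular tuples form an open set. (c) Subtuples of regular tuples are regular.

**Proof.** (a) The map is a submersion at $k_0$, so the image of any neighborhood of $k_0$ contains a neighborhood of $0$. Take a neighborhood consisting of minimal quadruples. For small $\varepsilon\ne0$ it contains $k$ with $\Psi_{G_i}(k)=\varepsilon f_i$ for all $i$.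

(b) Let $\gamma_0\in\prod M_{n_i}$ realize a regular tuple. The map $(\gamma,k)\mapsto(\Psi_{G_i}(k))_i$ vanishes at $(\gamma_0,k_0)$, and its partial differential in $k$ is onto there. Restricting $k$ to $k_0+W$, with $W$ a complement of the kernel of this partial differential, the implicit function theorem gives for $\gamma$ near $\gamma_0$ a zero $k(\gamma)$ near $k_0$, depending continuously on $\gamma$. Minimality and surjectivity of the differential persist. So the set of realizations of regular tuples is open in $\prod M_{n_i}$, and its image under the open map $\prod M_{n_i}\to\prod\Sigma_{n_i}$ is open.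

(c) The same $k_0$ works: a surjection to a product remains a surjection after some factors are dropped. $\square$

So for Theorem 1 it suffices to show that regular tuples are dense. After reordering the plants we may assume $I=\{1,\dots,m-1\}$. From here to the end of Section 9, $m,p\ge2$ and $r=m+p-1$.

## 5. Plants as polynomial matrices with balanced row degrees

The purpose of this section is to replace $\Sigma_n$ by a vector space of polynomial matrices on which evaluation at each $s$ is onto. Write $n=\sum_{k=1}^p\nu_k$ with $\nu_k\in\{\lfloor n/p\rfloor,\lceil n/p\rceil\}$. Let $\mathcal F_n$ be the space of real $p\times\ell$ polynomial matrices $F=[\tilde D,-\tilde N]$ whose $k$-th row has degree $\le\nu_k$, and let $F^h=[D_h,-N_h]$ be the matrix whose $k$-th row consists of the coefficients of $s^{\nu_k}$ in row $k$. Let $\mathcal F_n^0$ be the set of $F$ with $D_h$ invertible and $\operatorname{rank}F(s)=p$ for all $s\in\mathbb C$. For instance, the factorization of $\frac1s\begin{bmatrix}1&1\\1&1\end{bmatrix}$ in Section 2 has $p=2$, $n=1$, $\nu=(1,0)$ and $D_h=\begin{bmatrix}1&0\\-1&1\end{bmatrix}$.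

The set $\mathcal F^0_n$ is open in $\mathcal F_n$: together with $\operatorname{rank}F^h=p$, the rank condition says that $F(s)$, or $\operatorname{diag}(s^{-\nu_k})F(s)$ near $\infty$, has full rank at all points of the compact space $\mathbb P^1(\mathbb C)$.

**Lemma 2.** For $F\in\mathcal F_n^0$ we have $G_F=\tilde D^{-1}\tilde N\in\Sigma_n$, and the map $\mathcal F_n^0\to\Sigma_n$ is continuous with dense image.

**Step 1: $G_F\in\Sigma_n$.** We have $\tilde D=\operatorname{diag}(s^{\nu_k})(D_h+O(1/s))$, while $\operatorname{diag}(s^{-\nu_k})\tilde N$ is bounded at $\infty$. So $G_F$ is proper and $\deg\det\tilde D=n$. The factorization is left coprime, so the McMillan degree is $n$.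

**Step 2: continuity.** We build a minimal realization that depends continuously on $F$. Let $\mathsf X=\{x\in\mathbb R[s]^p:\deg x_k<\nu_k\}$, so $\dim\mathsf X=n$. For $x\in\mathsf X$ and $u\in\mathbb R^m$ put
$$cx=\lim_{s\to\infty}s\tilde D^{-1}x,\qquad ax=sx-\tilde D\,cx,\qquad e=G_F(\infty)=D_h^{-1}N_h,\qquad bu=(\tilde N-\tilde De)u .$$
Here $cx$ is $D_h^{-1}$ times the vector of coefficients of $s^{\nu_k-1}$ in $x_k$ (read as $0$ if $\nu_k=0$). Row $k$ of $ax$ and of $bu$ has degree $\le\nu_k$, and its $s^{\nu_k}$-coefficient cancels: for $ax$ because $D_h\,cx$ is the vector of those coefficients, for $bu$ because $N_h-D_he=0$. So $a:\mathsf X\to\mathsf X$ and $b:\mathbb R^m\to\mathsf X$, and all four maps depend continuously on $F$. From $s\tilde D^{-1}x=cx+\tilde D^{-1}ax$ we obtain by iteration $\tilde D^{-1}x=\sum_{k\ge1}s^{-k}ca^{k-1}x$, hence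
$$G_F=e+\tilde D^{-1}(\tilde N-\tilde De)=e+\sum_{k\ge1}s^{-k}ca^{k-1}b .$$
So $(a,b,c,e)$ realizes $G_F$ with order $n$ equal to the McMillan degree. It is minimal, and $\mathcal F_n^0\to M_n\to\Sigma_n$ is continuous.

**Step 3: density.** Consider quadruples in $M_n$ for which the rows $c_ka^j$ $(1\le k\le p,\ 0\le j<\nu_k)$ form a basis of $\mathbb R^{1\times n}$, where $c_k$ is the $k$-th row of $c$. They are open and dense: the relevant determinant is a polynomial, and it is nonzero for a direct sum of observer-form blocks of sizes $\nu_k$. For such a quadruple write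
$$c_ka^{\nu_k}=\sum_i\sum_{j<\nu_i}\beta_{kij}c_ia^j,\qquad p_{ki}=\delta_{ki}s^{\nu_k}-\sum_{j<\nu_i}\beta_{kij}s^j,\qquad\mathsf P=(p_{ki}).$$
Since $\nu_i-1\le\nu_k$, row $k$ of $\mathsf P$ has degree $\le\nu_k$. The matrix of $s^{\nu_k}$-coefficients has ones on the diagonal, and its off-diagonal entry $(k,i)$ can be nonzero only if $\nu_i=\nu_k+1$. The off-diagonal part therefore has square zero, the matrix is invertible, and $\deg\det\mathsf P=n$.

By construction $\sum_ic_ip_{ki}(a)=0$. Now if $\sum_jv_ja^j=0$ for row vectors $v_j$, then
$$\sum_jv_js^j=\sum_jv_j(s^jI-a^j)=\sum_{j\ge1} v_j(s^{j-1}I+s^{j-2}a+\dots+a^{j-1})(sI-a).$$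
Applied to the rows of $\mathsf Pc$ this gives $\mathsf Pc=W(s)(sI-a)$ with $W$ polynomial and row $k$ of $W$ of degree $\le\nu_k-1$. Hence $G=c(sI-a)^{-1}b+e=\mathsf P^{-1}(Wb+\mathsf Pe)$, and $F=[\mathsf P,-(Wb+\mathsf Pe)]\in\mathcal F_n$. Since $\deg\det\mathsf P=n$ is the McMillan degree, the factorization is coprime. So $F\in\mathcal F_n^0$ and $G_F=G$. The image thus contains the image of an open dense subset of $M_n$, which is dense in $\Sigma_n$. $\square$

## 6. The construction at one point degenerates only in codimension two

Now fix $s$, and forget it: we work with constant complex matrices. Let $\mathbb Y$ be the affine space of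
$$y=(F_1,\dots,F_r;\xi_1,\dots,\xi_{m-1}),\qquad F_i\in\mathbb C^{p\times\ell},\quad\xi_i\in\mathbb C^{1\times p}.$$
Put $x_i=\xi_iF_i$ for $i<m$. With $f_k$ the $k$-th row of $F_m$, put
$$\Theta_{kj}=\det[F_j;x_1;\dots;x_{m-1};f_k]\quad(1\le k\le p,\ m<j\le r),$$
$$\xi_{m,k}=(-1)^k\det(\Theta\text{ without row }k),\qquad x_m=\xi_mF_m .$$
Here $\Theta$ is $p\times(p-1)$, and $\xi_m\Theta=0$ by expansion of a determinant with a repeated column, exactly as for $v_0$ in Section 1. Hence
$$\det[F_i;x_1;\dots;x_m]=0\qquad(i=1,\dots,r),\tag{4}$$
for $i\le m$ because $x_i\in\operatorname{row}F_i$, and for $i>m$ because the determinant equals $\sum_k\xi_{m,k}\Theta_{ki}=(\xi_m\Theta)_i$. We write $x_m=X_m(F;x_1,\dots,x_{m-1})$, a polynomial function of the $F_i$ and of $x_1,\dots,x_{m-1}$.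

The linearization in the rows is, for $\delta=(\delta_1,\dots,\delta_m)\in V^m$,
$$\lambda_i(\delta)=\sum_{j=1}^m\det[F_i;x_1;\dots;\delta_j;\dots;x_m]\qquad(\delta_j\text{ in place of }x_j).\tag{5}$$
Let $\mathcal B\subset\mathbb Y$ be the set of $y$ for which $x_1,\dots,x_m$ are linearly dependent or the functionals $\lambda_1,\dots,\lambda_r$ on $V^m$ are linearly dependent. It is Zariski closed, being given by the vanishing of minors. If $y\notin\mathcal B$, all $F_i$ have rank $p$, since otherwise $\lambda_i=0$.

**Lemma 3.** $\dim\mathcal B\le\dim\mathbb Y-2$.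

Call a constructible subset *small* if its codimension is at least $2$. Besides (D1) and (D2) we use this: if a group acts compatibly on $X\ne\emptyset$ and $Y$, transitively on $Y$, then an equivariant $f:X\to Y$ is onto, all its fibers are isomorphic, and (D2) applies with $e=\dim X-\dim Y$.

**Step 1: plants of full rank and $\xi_i\neq0$.** The set $Z_1=\{\operatorname{rank}F_i<p$ for some $i$, or $\xi_i=0$ for some $i<m\}$ has codimension at least $\min(\ell-p+1,p)=\min(m+1,p)\ge2$.

**Step 2: $x_1,\dots,x_{m-1}$ and $F_m$ in general position.** Let $Z_2=\{y\notin Z_1:\operatorname{rank}[x_1;\dots;x_{m-1};F_m]<\ell-1\}$. For each $x\in V$ the set $\{(F,\xi):\xi\ne0,\ \xi F=x\}$ has dimension $p+(p-1)\ell$, because for fixed $\xi\neq0$ the map $F\mapsto\xi F$ is linear onto $V$. So $y\mapsto[x_1;\dots;x_{m-1};F_m]$ on $\{\xi_i\ne0\ \forall i<m\}$ has fibers of constant dimension. The $(\ell-1)\times\ell$ matrices of rank $\le\ell-2$ have codimension $2$, so $Z_2$ is small.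

**Step 3: $\Theta$ has full rank.** Let $Z_3=\{y\notin Z_1\cup Z_2:\operatorname{rank}\Theta<p-1\}$. Fix $F_1,\dots,F_m,\xi_1,\dots,\xi_{m-1}$ outside the conditions defining $Z_2$; by (D2) it suffices to bound the codimension in the space of $(F_j)_{j>m}$. Let $X=\langle x_1,\dots,x_{m-1}\rangle$. Then $\dim V/X=p+1$, and the images of $f_1,\dots,f_p$ in $V/X$ are independent; extend them by one vector to a basis. In this basis let $\bar F_j$ be the $p\times(p+1)$ matrix of $F_j$ modulo $X$. Then $\Theta_{kj}$ is, up to a sign depending on $k$ and a fixed nonzero factor, the maximal minor of $\bar F_j$ that omits the column of $f_k$.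

The locus $\operatorname{rank}\bar F_j<p$ has codimension $2$. On $\operatorname{rank}\bar F_j=p$, the map from $\bar F_j$ to the vector of all its maximal minors, in $\Lambda^p\mathbb C^{p+1}\setminus0$, is equivariant for $GL_{p+1}$ acting by $\bar F\mapsto\bar Fg$. This action is transitive on the target, since every nonzero element of $\Lambda^p\mathbb C^{p+1}$ is decomposable. So the fibers have constant dimension. Dropping the one minor that does not occur in $\Theta$ is the restriction to an open set of a linear projection from $(\Lambda^p\mathbb C^{p+1})^{p-1}$ onto $p\times(p-1)$ matrices. Among these, rank $\le p-2$ has codimension $2\cdot1=2$. So $Z_3$ is small.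

**Step 4: reduction of the last condition to a more symmetric space.** If $y\notin Z_1\cup Z_2\cup Z_3$, then $\xi_m\ne0$, so $0\ne x_m\in\operatorname{row}F_m$. Since $\operatorname{row}F_m$ meets $X$ in $0$ and $x_1,\dots,x_{m-1}$ are independent, $x_1,\dots,x_m$ are independent. Let $Z_4$ be the set of such $y$ with $\lambda_1,\dots,\lambda_r$ dependent. Then $\mathcal B\subset Z_1\cup Z_2\cup Z_3\cup Z_4$, and it remains to show that $Z_4$ is small.

Let $\mathbb X$ be the set of $(F_1,\dots,F_r;\xi_1,\dots,\xi_m)$ with $\operatorname{rank}F_i=p$, with $x_i:=\xi_iF_i$ $(i\le m)$ independent, and with $\det[F_j;x_1;\dots;x_m]=0$ for $j>m$. Now $\xi_m$ is a variable like the others. Let $\mathbb X^{bad}$ be the locus where the $\lambda_i$, given by (5), are dependent. Replacing $x_m$ by $cx_m$ turns $\lambda_i(\delta_1,\dots,\delta_m)$ into $c\,\lambda_i(\delta_1,\dots,\delta_{m-1},c^{-1}\delta_m)$, which preserves dependence. So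
$$\mathbb C^*\times Z_4\to\mathbb X^{bad},\qquad(c,y)\mapsto(y,c\,\xi_m(y))$$
is well defined. It is injective because $\xi_m(y)\ne0$. So $\dim Z_4\le\dim\mathbb X^{bad}-1$.

The space $\mathbb X$ maps $GL_\ell$-equivariantly ($F_i\mapsto F_ig$, $\xi_i$ unchanged) to the homogeneous space of independent $m$-frames $x=(x_1,\dots,x_m)$. The fiber is $\mathbb X_x=\prod_{i=1}^rA_i$ with

* $A_i=\{(F,\xi):\operatorname{rank}F=p,\ \xi F=x_i\}$ for $i\le m$, of pure dimension $p+(p-1)\ell$;
* $A_j=\{F:\operatorname{rank}F=p,\ \det[F;x_1;\dots;x_m]=0\}$ for $j>m$, of pure dimension $p\ell-1$.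

Therefore
$$\dim\mathbb X=m\ell+m(p+(p-1)\ell)+(p-1)(p\ell-1)=rp\ell+mp-(p-1)=\dim\mathbb Y+1,$$
since $\dim\mathbb Y=rp\ell+(m-1)p$. It is enough to show that $\mathbb X_x^{bad}$ has codimension $\ge2$ in $\mathbb X_x$ for one, equivalently every, $x$. Then $\dim Z_4\le\dim\mathbb X-2-1=\dim\mathbb Y-2$.

Fix $x$, let $S=\langle x_1,\dots,x_m\rangle$, $U=V/S$ (so $\dim U=p$), and let $\bar F_i$ be the $p\times p$ matrix of $F_i$ modulo $S$. On every $A_i$ we have $\operatorname{rank}\bar F_i\le p-1$.

**Step 4a: $\{\operatorname{rank}\bar F_i\le p-2\}$ has codimension $\ge2$ in $A_i$.** For $i\le m$ fix $\xi\ne0$. After a change of rows $\xi=(1,0,\dots,0)$. Then the first row of $F$ is $x_i$, which is zero modulo $S$, and the other $p-1$ rows are free subject to the open rank condition. So the condition says that a $(p-1)\times p$ matrix has rank $\le p-2$, which has codimension $2$. For $j>m$, in the space of all $F$ the condition $\det\bar F=0$ has codimension $1$ and $\operatorname{rank}\bar F\le p-2$ has codimension $4$, so the difference is $3$.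

**Step 4b: a line and a hyperplane for each plant.** Let $A_i^\circ=\{\operatorname{rank}\bar F_i=p-1\}$, open in $A_i$ and nonempty. On it, $\operatorname{row}F_i\cap S$ is a line $\langle y_i\rangle$, with $y_i=x_i$ if $i\le m$, and $\operatorname{row}\bar F_i=\ker h_i$ for a unique $[h_i]\in\mathbb P(U^*)$. The maps
$$A_i^\circ\to\mathbb P(U^*)\ (i\le m),\qquad A_j^\circ\to\mathbb P(S)\times\mathbb P(U^*)\ (j>m)$$
are equivariant for $\{g\in GL(V):g|_S=\mathrm{id}\}$ and $\{g\in GL(V):gS=S\}$ respectively. These groups act transitively on the targets, so the maps are onto with fibers of constant dimension. The same then holds for the product of these maps.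

**Step 4c: $\lambda_i$ is a rank-one tensor.** View $\delta$ as the linear map $S\to V$ with $x_j\mapsto\delta_j$. We claim that on $A_i^\circ$
$$\lambda_i(\delta)=c_i\,h_i(\delta(y_i)\bmod S),\qquad c_i\ne0 .$$
By (5), $\lambda_i(\delta)$ is the derivative at $\varepsilon=0$ of $\det[F_i;x_1+\varepsilon\delta(x_1);\dots;x_m+\varepsilon\delta(x_m)]$. Up to a nonzero factor we may replace $x_1,\dots,x_m$ by a basis $z_1=y_i,z_2,\dots,z_m$ of $S$, since $(x_j+\varepsilon\delta(x_j))_j$ and $(z_j+\varepsilon\delta(z_j))_j$ differ by the same constant invertible matrix as $(x_j)$ and $(z_j)$. Likewise we may replace the rows of $F_i$ by a basis $y_i,g_2,\dots,g_p$. In the derivative, every term except the one with $\delta(z_1)$ contains $y_i$ twice. What remains is the determinant with rows $y_i,g_2,\dots,g_p,\delta(y_i),z_2,\dots,z_m$. As a functional of the vector $v=\delta(y_i)$, its kernel is the span of the other rows, which is $S+\operatorname{row}F_i$, of dimension $\ell-1$. This functional vanishes on $S$ and induces a nonzero multiple of $h_i$ on $U$.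

As $\delta$ ranges over $V^m$, $\delta\bmod S$ ranges over $\operatorname{Hom}(S,U)$, whose dual is $S\otimes U^*$. So on $\prod A_i^\circ$ the $\lambda_i$ are dependent if and only if the tensors $y_1\otimes h_1,\dots,y_r\otimes h_r\in S\otimes U^*$ are.

**Step 4d: dependent tensors have codimension $\ge2$.** We work in $\mathcal Q=\prod_{i=1}^r\mathbb P(U^*)\times\prod_{j>m}\mathbb P(S)$ and choose representing vectors. Let $\sum_ic_iy_i\otimes h_i=0$ with $c\ne0$, $y_i=x_i$ for $i\le m$, and $y_j=\sum_k\eta_{jk}x_k$ for $j>m$. Comparing coefficients of $x_k$,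
$$c_kh_k+\sum_{j>m}c_j\eta_{jk}h_j=0\qquad(k=1,\dots,m).$$
The set $J=\{j>m:c_j\ne0\}$ is nonempty, otherwise all $c_k$ vanish. Let $t=|J|$, so $1\le t\le p-1$, and consider each of the finitely many $J$ separately.

If $(h_j)_{j\in J}$ are dependent, this is a condition of codimension $p-t+1\ge2$ by (D1).

Otherwise let $T$ be the set of $k$ with $\eta_{jk}=0$ for all $j\in J$, and $a=|T|$; since $y_j\ne0$, $a\le m-1$. For given $T$ this is a condition of codimension $ta$ on $(y_j)_{j\in J}$. For $k\notin T$ the vector $v_k=\sum_{j\in J}c_j\eta_{jk}h_j$ is nonzero by independence, so $c_k\ne0$ and $[h_k]=[v_k]$ is determined by $h_j,y_j$ $(j\in J)$ and $[c_j]_{j\in J}\in\mathbb P^{t-1}$ (with representing vectors chosen on affine charts). Thus $m-a$ points of $\mathbb P(U^*)$, of dimension $p-1$ each, are determined at the cost of $t-1$ parameters. The codimension is at least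
$$ta+(m-a)(p-1)-(t-1)\ \ge\ ta+(m-a)t-t+1=(m-1)t+1\ \ge\ 2 .$$

By Step 4b the preimage of this locus in $\prod A_i^\circ$ has codimension $\ge2$. With Step 4a, $\mathbb X_x^{bad}$ has codimension $\ge2$ in $\mathbb X_x$. $\square$

The hypothesis $m\ge2$ enters in the last inequality, and $p\ge2$ in Step 1.

## 7. A dependent compensator for generic plants

We now let $s$ vary. The set $\mathbb P^1(\mathbb C)$ of all $s$ is one-dimensional and $\mathcal B$ has codimension $2$, so generic polynomial data should avoid $\mathcal B$ at every $s$, as in Step a of Section 1.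

Let $\nu_{ik}$ be the balanced row degrees for $n_i$, and $d_i\ge\lceil n_i/p\rceil$ for $i<m$, so that $d_i\ge\nu_{ik}$. Let
$$\mathcal P=\prod_{i=1}^r\mathcal F_{n_i}\times\prod_{i<m}\{\xi_i\in\mathbb R[s]^{1\times p}:\deg\xi_{ik}\le d_i-\nu_{ik}\},$$
with complexification $\mathcal P_{\mathbb C}$. For $s\in\mathbb C$ and $\pi\in\mathcal P_{\mathbb C}$ let $\operatorname{ev}_s(\pi)=(F_i(s),\xi_i(s))\in\mathbb Y$. Let $\operatorname{ev}_\infty(\pi)$ be the tuple of coefficients of $s^{\nu_{ik}}$ in row $k$ of $F_i$ and of $s^{d_i-\nu_{ik}}$ in $\xi_{ik}$. Each $\operatorname{ev}_s$, $s\in\mathbb P^1(\mathbb C)$, is a surjective linear map $\mathcal P_{\mathbb C}\to\mathbb Y$.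

**Step 1: avoiding $\mathcal B$ everywhere.** By Lemma 3, $\{(\pi,s)\in\mathcal P_{\mathbb C}\times\mathbb A^1:\operatorname{ev}_s(\pi)\in\mathcal B\}$ has dimension $\le\dim\mathcal P_{\mathbb C}-1$, and $\{\pi:\operatorname{ev}_\infty(\pi)\in\mathcal B\}$ has dimension $\le\dim\mathcal P_{\mathbb C}-2$. Hence all $\pi$ with $\operatorname{ev}_s(\pi)\in\mathcal B$ for some $s\in\mathbb P^1(\mathbb C)$ lie in a proper algebraic subset $\mathcal Z\subset\mathcal P_{\mathbb C}$, the closure of the union of the projection of the first set and the second set.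

**Step 2: properness of the compensator.** The polynomial $y\mapsto\det(\text{last }m\text{ columns of }[x_1;\dots;x_m])$ is not identically zero on $\mathbb Y$. To see this take $y\notin\mathcal B$. Replacing all $F_i$ by $F_ig$ with $g\in GL_\ell$ replaces $x_i$ by $x_ig$ $(i<m)$, $\Theta$ by $(\det g)\Theta$, and $x_m$ by $(\det g)^{p-1}x_mg$. Since $[x_1;\dots;x_m]$ has rank $m$, a suitable $g$ makes the determinant nonzero. Enlarge $\mathcal Z$ by the proper algebraic set of $\pi$ for which this determinant vanishes at $\operatorname{ev}_\infty(\pi)$.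

**Step 3: real data, densely.** By (D3), $\mathcal Z\cap\mathcal P$ is closed and nowhere dense in $\mathcal P$. Since $\prod\mathcal F^0_{n_i}$ is open in $\prod\mathcal F_{n_i}$, the tuples $(F_i)\in\prod\mathcal F^0_{n_i}$ for which some real $\pi=(F,\xi)\notin\mathcal Z$ exists are dense in $\prod\mathcal F^0_{n_i}$. By Lemma 2 the corresponding plant tuples are dense in $\prod\Sigma_{n_i}$. To prove Theorem 1 it remains to show that such tuples are regular in degree $q$. Fix such a $\pi$, with plants $G_i=G_{F_i}$.

**Step 4: degrees of the rows.** Let $t=1/s$. Scale row $k$ of $F_i$ by $t^{\nu_{ik}}$ and $\xi_{ik}$ by $t^{d_i-\nu_{ik}}$. By the defining formulas, $x_i$ $(i<m)$ is scaled by $t^{d_i}$, $\Theta_{kj}$ by $t^{n_j+\sum_{i<m}d_i+\nu_{mk}}$, and hence $\xi_{m,k}$, a determinant over all columns $j>m$ and all rows but the $k$-th, by $t^{d_m-\nu_{mk}}$, and $x_m$ by $t^{d_m}$, where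
$$d_m=\sum_{i=m}^rn_i+(p-1)\sum_{i<m}d_i .\tag{6}$$
The scaled data tend to $\operatorname{ev}_\infty(\pi)$ as $t\to0$. So $\deg x_j\le d_j$, and the vectors $x_j$ computed from $\operatorname{ev}_\infty(\pi)$ are the coefficients of $s^{d_j}$ in $x_j(s)$. Note that
$$\sum_{j=1}^md_j=p\sum_{i<m}d_i+\sum_{i\ge m}n_i=q .$$

**Step 5: the compensator $K_0$.** Let $C_0=[P_0,Q_0]$, with $P_0$ the first $p$ columns, have rows $x_1(s),\dots,x_m(s)$. Since $\operatorname{ev}_s(\pi)\notin\mathcal B$, $\operatorname{rank}C_0(s)=m$ for all $s\in\mathbb C$. By Step 2 the matrix of $s^{d_j}$-coefficients of the rows of $Q_0$ is invertible. So $K_0=Q_0^{-1}P_0$ is a left coprime factorization, $K_0$ is proper, and $\deg\det Q_0=q$. Thus $K_0$ is a real proper compensator of McMillan degree $q$. By (4), $\det[F_i;C_0]\equiv0$ for all $i$. By (3), for rational $X$,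
$$\det[F_i;\,Q_0(K_0+\varepsilon X),\,Q_0]=\det\tilde D_i\,\det Q_0\,\det(I+(K_0+\varepsilon X)G_i),\tag{7}$$
where the lower block on the left is $[Q_0(K_0+\varepsilon X),Q_0]$. With $\varepsilon=0$ this gives $\Psi_{G_i}(K_0)=0$ for all $i$.

## 8. From surjectivity at each point to surjectivity on polynomials

At each $s$ the functionals $\lambda_1,\dots,\lambda_r$ are independent. This alone does not give surjectivity on polynomials with degree bounds. For example $(\alpha,\beta)\mapsto\alpha+\beta s^2$ takes pairs of constants to polynomials of degree $\le2$. It is onto at every point of $\mathbb P^1$ (at $\infty$ one looks at the $s^2$-coefficient), yet it misses $s$. The obstruction is an $H^1$, and we now show that ours vanishes.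

We use vector bundles on $\mathbb P^1=\mathbb P^1_{\mathbb C}$, with coordinate $s$ on $\mathbb A^1$ and $t=1/s$ near $\infty$. A line subbundle of a trivial bundle with frame $x$ on $\mathbb A^1$ and $t^dx$ near $\infty$ is isomorphic to $\mathcal O(-d)$. For instance $x=(1,s)$, $tx=(t,1)$ spans a copy of $\mathcal O(-1)$ in $\mathcal O^2$. The sections of $\mathcal O(d)$ are the polynomials of degree $\le d$; $H^1(\mathcal O(d))=0$ for $d\ge0$; and $H^2$ vanishes on a curve, so $H^1$ is right exact.

For $j\le m$ let $S_j\subset V\otimes\mathcal O$ be the line subbundle with frame $x_j$ on $\mathbb A^1$ and $t^{d_j}x_j$ near $\infty$, so $S_j\cong\mathcal O(-d_j)$. As $\operatorname{ev}_s(\pi)\notin\mathcal B$ for all $s\in\mathbb P^1(\mathbb C)$, these frames are independent everywhere, and $S=\bigoplus_jS_j$ is a rank-$m$ subbundle. Similarly let $\mathbf F_i\cong\bigoplus_k\mathcal O(-\nu_{ik})$ be the rank-$p$ subbundle with frame the rows $f_{ik}$ of $F_i$ on $\mathbb A^1$ and $t^{\nu_{ik}}f_{ik}$ near $\infty$. Let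
$$\mathcal H=\operatorname{Hom}(S,V\otimes\mathcal O/S),\qquad\mathcal L_i=\operatorname{Hom}(\Lambda^mS\otimes\Lambda^p\mathbf F_i,\Lambda^\ell V\otimes\mathcal O)\cong\mathcal O(q+n_i).$$
Formula (5) defines bundle maps $\lambda_i:\mathcal H\to\mathcal L_i$: changing the lifts $\delta_j$ of $\delta(x_j)$ by vectors of $S$ changes $\lambda_i(\delta)$ by a multiple of $\det[F_i;x_1;\dots;x_m]=0$. In the above frames, the fiber of $\lambda_i$ at $s\in\mathbb P^1(\mathbb C)$ is the functional (5) at $\operatorname{ev}_s(\pi)$. Since $\operatorname{ev}_s(\pi)\notin\mathcal B$,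
$$\lambda=(\lambda_i):\mathcal H\to\bigoplus_{i=1}^r\mathcal L_i$$
is surjective on every fiber. Let $\mathcal K=\ker\lambda$, a bundle of rank $mp-(m+p-1)=(m-1)(p-1)$.

How positive is $\mathcal K$? Since $\deg S=-q$, $\deg\mathcal H=(m+p)q$, so $\deg\mathcal K=(m+p)q-rq-\sum n_i=q-\sum n_i=\sum_{i<m}(pd_i-n_i)\ge0$. If $m=p=2$, then $\mathcal K$ is a line bundle of degree $\ge0$, and $H^1(\mathcal K)=0$ at once. In higher rank the degree does not decide: $\mathcal O(2)\oplus\mathcal O(-2)$ has degree $0$ but nonzero $H^1$. Instead we produce elements of $\mathcal K$. Moving $\xi_1,\dots,\xi_{m-1}$ in our construction keeps all determinants zero, so the resulting motions of $(x_1,\dots,x_m)$ lie in $\ker\lambda$. These motions fill $\mathcal K$.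

**Lemma 4.** $H^1(\mathbb P^1,\mathcal K)=0$; hence $H^0(\mathcal H)\to\bigoplus_iH^0(\mathcal L_i)$ is onto.

**Step 1: the bundle map from motions of $\xi$.** Let $\mathcal E=\bigoplus_{i<m}\operatorname{Hom}(S_i,\mathbf F_i)\cong\bigoplus_{i<m,\,k}\mathcal O(d_i-\nu_{ik})$. For $\zeta=(\zeta_i)\in\mathcal E$ put $\dot x_i=\zeta_i(x_i)$ $(i<m)$ and
$$\dot x_m=\frac d{d\varepsilon}\Big|_0X_m(F;x_1+\varepsilon\dot x_1,\dots,x_{m-1}+\varepsilon\dot x_{m-1}),$$
and let $\tau(\zeta)=\delta\in\mathcal H$ with $\delta(x_j)=\dot x_j$ mod $S$. Near $\infty$ use the same formula with the frames $t^{d_j}x_j$, $t^{\nu_{ik}}f_{ik}$. The two definitions agree on the overlap: by the computation leading to (6), $X_m$ is multiplied by $t^{d_m}$ when $f_{ik}$ and $x_i$ $(i<m)$ are multiplied by $t^{\nu_{ik}}$ and $t^{d_i}$. So $\dot x_i\mapsto t^{d_i}\dot x_i$ for $i<m$ implies $\dot x_m\mapsto t^{d_m}\dot x_m$. Hence $\tau:\mathcal E\to\mathcal H$ is a bundle map on $\mathbb P^1$.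

**Step 2: $\tau$ lands in $\mathcal K$.** For $i<m$, $\dot x_i\in\mathbf F_i$, so in the frames $x_i+\varepsilon\dot x_i$ has the form $(\xi_i+\varepsilon\dot\xi_i)F_i$. Since (4) is a polynomial identity in $(F,\xi)$, it holds modulo $\varepsilon^2$ with $x_j+\varepsilon\dot x_j$ $(j\le m)$ in place of $x_j$. The coefficient of $\varepsilon$ says that $\lambda_i(\tau(\zeta))=0$ for all $i$.

**Step 3: $\tau$ is onto $\mathcal K$ at every point.** First, $\dim(S\cap\mathbf F_i)=1$ at each point. It is $\ge1$ by (4). If it were $\ge2$, then $\dim(S+\mathbf F_i)\le\ell-2$, every determinant in (5) would vanish, and $\lambda_i=0$ at that point, a contradiction. Now let $\tau(\zeta)=0$ at a point. For $i<m$ we have $\dot x_i\in S\cap\mathbf F_i=\langle x_i\rangle$, as $0\ne x_i\in\mathbf F_i$ (near $\infty$, with the frame vector $t^{d_i}x_i$). So $\zeta$ is determined by $m-1$ scalars, $\dim\ker\tau\le m-1$, and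
$$\operatorname{rank}\tau\ge(m-1)p-(m-1)=(m-1)(p-1)=\operatorname{rank}\mathcal K .$$
Thus $\tau:\mathcal E\to\mathcal K$ is surjective.

**Step 4: cohomology.** Since $d_i\ge\nu_{ik}$, $H^1(\mathcal E)=0$, and $H^1(\mathcal E)\to H^1(\mathcal K)$ is onto. So $H^1(\mathcal K)=0$. The exact sequence $0\to\mathcal K\to\mathcal H\to\bigoplus\mathcal L_i\to0$ gives the second claim. $\square$

A section of $\mathcal L_i$, evaluated on the polynomial frame $x_1\wedge\dots\wedge x_m\otimes f_{i1}\wedge\dots\wedge f_{ip}$, is precisely a polynomial of degree $\le q+n_i$, because the frame near $\infty$ is $t^{q+n_i}$ times this one.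

## 9. Sections of $\mathcal H$ are velocities of compensators

Lemma 4 tells us which polynomials are hit by sections of $\mathcal H$. It remains to see that each section is the velocity of a motion of $K$ among compensators of degree $q$.

**Step 1: sections as matrices.** Let $K_0=T_0R_0^{-1}$ be a real right coprime factorization and $\Gamma_0=\begin{bmatrix}R_0\\-T_0\end{bmatrix}$. Then $C_0\Gamma_0=P_0R_0-Q_0T_0=0$ and $\operatorname{rank}\Gamma_0(s)=p$ for $s\in\mathbb C$, so $v\mapsto v\Gamma_0$ identifies $V/S$ with $\mathbb C^{1\times p}$ over $\mathbb A^1$. Generically $S$ is the row space of $[K_0,I]$, which is complementary to $\{[w,0]\}$. So every rational section of $\mathcal H$ has the form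
$$\delta_X:\ uC_0\mapsto[uQ_0X,0]\bmod S$$
for a unique rational $m\times p$ matrix $X$. It is regular on $\mathbb A^1$ if and only if $[Q_0X,0]\Gamma_0=Q_0XR_0$ is polynomial. Near $\infty$, $\operatorname{diag}(t^{d_j})C_0=(\operatorname{diag}(t^{d_j})Q_0)[K_0,I]$, and $\operatorname{diag}(t^{d_j})Q_0$ is invertible at $\infty$. So $[K_0,I]$ is a frame of $S$ there, $V/S$ is identified with $\{[w,0]\}$, and $\delta_X$, which maps $u[K_0,I]$ to $[uX,0]$, is regular at $\infty$ if and only if $X$ is proper. Hence
$$H^0(\mathcal H)=\{X\text{ proper}:\ Q_0XR_0\text{ polynomial}\},$$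
and real sections correspond to real $X$.

**Lemma 5.** Let $k_0=(a,b,c,e)$ be a real minimal realization of $K_0$. For every real proper $X$ with $Z:=Q_0XR_0$ polynomial there is $\dot k=(\dot a,\dot b,\dot c,\dot e)$ such that the derivative of $c(sI-a)^{-1}b+e$ at $k_0$ in direction $\dot k$ is $X$.

**Proof.** By coprimeness there are real polynomial matrices with $P_0U+Q_0W=I$ and $U'T_0+W'R_0=I$. Writing $\rho=(sI-a)^{-1}$ and $K_0=e+c\rho b$,
$$Q_0^{-1}=K_0U+W=A_1+c\rho B_1,\qquad R_0^{-1}=U'K_0+W'=A_2+B_2\rho b,$$
with polynomial $A_1=eU+W$, $B_1=bU$, $A_2=U'e+W'$, $B_2=U'c$. Therefore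
$$X=Q_0^{-1}ZR_0^{-1}=A_1ZA_2+A_1ZB_2\,\rho b+c\rho\,B_1ZA_2+c\rho\,B_1ZB_2\,\rho b .$$
Divide by $sI-a$. First $B_1ZB_2=(sI-a)Y_1+Y_0$ with $Y_0$ constant, so the last term is $c\rho Y_0\rho b+cY_1\rho b$. Then $A_1ZB_2+cY_1=E_1(sI-a)+E_0$ and $B_1ZA_2=(sI-a)E_1'+E_0'$ with $E_0,E_0'$ constant. So
$$X=\Pi+E_0\rho b+c\rho E_0'+c\rho Y_0\rho b,\qquad\Pi=A_1ZA_2+E_1b+cE_1'\ \text{polynomial}.$$
As $X$ is proper and the other terms vanish at $\infty$, $\Pi$ is constant. The derivative in direction $\dot k$ is $\dot e+\dot c\rho b+c\rho\dot b+c\rho\dot a\rho b$, so $\dot k=(Y_0,E_0',E_0,\Pi)$ has the required property. $\square$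

**Step 2: conclusion of the proof of Theorem 1.** Let $X\in H^0(\mathcal H)$ be real and $\dot k$ as in Lemma 5. Since $\det(I+K_0G_i)=0$, the derivative of $\Psi_{G_i}$ at $k_0$ in direction $\dot k$ is
$$\chi_{K_0}\chi_{G_i}\frac d{d\varepsilon}\Big|_0\det(I+(K_0+\varepsilon X)G_i).$$
By (7), since $\det\tilde D_i$ and $\det Q_0$ are constant multiples of $\chi_{G_i}$ and $\chi_{K_0}$, this is a nonzero constant, depending only on $i$, times
$$\frac d{d\varepsilon}\Big|_0\det[F_i;\,C_0+\varepsilon[Q_0X,0]],$$
which is $\lambda_i(\delta_X)$ evaluated on the polynomial frame (up to a sign convention). By Lemma 4 the complex-linear map $X\mapsto(\lambda_i(\delta_X))_i$ from $H^0(\mathcal H)$ is onto $\prod_i\mathbb C[s]_{\le q+n_i}$. It is the complexification of a real map, so real $X$ map onto $\prod_i\mathbb R[s]_{\le q+n_i}$. Hence the differential at $k_0$ is onto, and the tuple is regular in degree $q$. By Section 7 regular tuples are dense, and by Lemma 1 they are open and strongly assignable. This proves Theorem 1. $\blacksquare$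

## 10. All $r\le m+p-1$, and the bound $r<m+p$

**Proof of Theorem 2, part 1.** Let $m,p\ge2$ and $r\le m+p-1$. Adjoin $m+p-1-r$ fictitious plants of arbitrary degrees $\ge0$. By Sections 7–9 regular $(m+p-1)$-tuples are dense. Their projections to $\prod_{i\le r}\Sigma_{n_i}$ are dense, and they are regular by Lemma 1(c). Regular $r$-tuples form an open set by Lemma 1(b). So generic $r$-tuples are strongly assignable by Lemma 1(a), hence simultaneously pole assignable.

For the bounds on $q$, first let $r=m+p-1$ and take $d_i=\lceil n_i/p\rceil$. Then $pd_i\le n_i+p-1$, so $q\le\sum n_i+(m-1)(p-1)$.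

Now let $r\le m+p-2$. Choose $I_0\subset\{1,\dots,r\}$ with $|I_0|=\min(m-1,r)$; then $r-|I_0|\le p-1$. Put $m-1-|I_0|$ fictitious plants of degree $0$, with $d=0$, into $I$ together with $I_0$, and the remaining $p-r+|I_0|\ge1$ fictitious plants outside $I$. The latter may have any total degree $\ge0$. So every
$$q\ge\sum_{i\in I_0}p\lceil n_i/p\rceil+\sum_{i\le r,\ i\notin I_0}n_i$$
works, and this lower bound is $\le\sum n_i+(m-1)(p-1)$.

**Part 2.** The compensators of McMillan degree $q$ form a second countable manifold of dimension $q(m+p)+mp$. On the open subset where all $\Psi_{G_i}(K)$ have degree exactly $n_i+q$, normalizing them to monic polynomials is a smooth map to $\mathbb R^{\sum(n_i+q)}$. Assignability says that this map is onto. If the source had smaller dimension than the target, the image would have measure zero by Sard's theorem. So $q(m+p)+mp\ge rq+\sum n_i$.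

**Part 3.** For $\min(m,p)\ge2$ and $r<m+p$ use part 1. For $\min(m,p)=1$ the condition $r<m+p$ means $r\le\max(m,p)$, and the result is that of Ghosh and Byrnes (1983). If $r\ge m+p$, choose degrees with $\sum n_i>mp$. Then $q(m+p-r)+mp\le mp<\sum n_i$ for every $q\ge0$, so by part 2 no tuple with these degrees is assignable in any degree. $\blacksquare$

## 11. A parity obstruction for strong assignability when $m=p=2$

**Even $q$.** Theorem 1 with $I=\{1\}$ gives $q=2d_1+n_2+n_3$ with any integer $d_1\ge n_1/2$. As all $n_i$ are even, this covers all even $q\ge\sum n_i$.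

For odd $q$ the plan is to produce, from a compensator that does what strong assignability asks, a real polynomial of degree exactly $q$ without real zeros.

**Step 1: an algebraic claim.** Let $(t_1,t_2,t_3)=(0,1,2)$. Write the columns of $P,Q\in\mathbb R^{2\times2}$ as $P_1,P_2,Q_1,Q_2$, and let $[\cdot,\cdot]$ be the $2\times2$ determinant of two columns. Let $k\in\Lambda^2\mathbb R^4$ be the vector of $2\times2$ minors of $[P,Q]$. By Cauchy–Binet, $\beta_G(k):=\det(Q+PG)$ is linear in $k$, with coefficients continuous in $G\in\mathbb R^{2\times2}$. Let $\mathsf t(k)=[Q_1,P_1]+[Q_2,P_2]$. We claim: *if $k\ne0$ is decomposable and $\beta_{t_iI}(k)=\omega(1+t_i^2)$ for $i=1,2,3$ and some $\omega\in\mathbb R$, then $\mathsf t(k)\ne0$.*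

The polynomial $\det(Q+tP)=[Q_1,Q_2]+t([P_1,Q_2]+[Q_1,P_2])+t^2[P_1,P_2]$ agrees with $\omega(1+t^2)$ at three points, so the two are equal. Thus $[P_1,P_2]=[Q_1,Q_2]=\omega$ and $[Q_2,P_1]=[Q_1,P_2]=:E$. Put $\mathsf A=[Q_1,P_1]$, $\mathsf B=[Q_2,P_2]$. The Plücker relation
$$[Q_1,Q_2][P_1,P_2]-[Q_1,P_1][Q_2,P_2]+[Q_1,P_2][Q_2,P_1]=0$$
gives $\mathsf A\mathsf B=\omega^2+E^2$. If $\mathsf A+\mathsf B=0$, then $-\mathsf A^2=\omega^2+E^2$, so $\mathsf A=\mathsf B=\omega=E=0$ and all Plücker coordinates vanish, a contradiction.

**Step 2: robustness.** There is $\eta>0$ such that the same conclusion holds with $t_iI$ replaced by any real matrices $G_i$ with $\|G_i-t_iI\|<\eta$. Otherwise there are counterexamples with $\eta\to0$ and, after scaling, unit decomposable $k$. The unit decomposable vectors form a compact set. The numbers $\omega=\beta_{G_1}(k)$ (recall $t_1=0$) are bounded. A limit of a subsequence contradicts Step 1.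

**Step 3: the open set.** Let $\mathcal W$ be the set of triples in $\prod\Sigma_{n_i}$ without real poles and with $\sup_{s\in\mathbb R\cup\{\infty\}}\|G_i(s)-t_iI\|<\eta$ for each $i$. It is open: if $a$ has no real eigenvalue, then $c(sI-a)^{-1}b+e$ depends continuously on the realization, uniformly on the compact set $\mathbb R\cup\{\infty\}$, so the condition is open on realizations, and $\prod M_{n_i}\to\prod\Sigma_{n_i}$ is open. It is nonempty: take $G_i=t_iI+\epsilon\operatorname{diag}\big((s^2+1)^{-n_i/2},0\big)$ with small $\epsilon\ne0$, which has McMillan degree $n_i$ because $n_i$ is even and positive.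

**Step 4: the polynomial $\mathsf t(k(s))$.** For a triple in $\mathcal W$ take $f_i=(1+t_i^2)\chi_{G_i}\theta$, with $\theta$ a real polynomial of degree $q$. Suppose $\Psi_{G_i}(K)=\varepsilon f_i$ for all $i$, with $K=Q^{-1}P$ left coprime of McMillan degree $q$. Let $k(s)$ be the vector of $2\times 2$ minors of $[P,Q]$. Since $\beta_{G_i}(k)=\det Q\det(I+KG_i)$ and $\det Q$ is a constant multiple of $\chi_K$, dividing by $\chi_{G_i}$ gives
$$\beta_{G_i(s)}(k(s))=\kappa\,\theta(s)(1+t_i^2),$$
with a constant $\kappa$ independent of $i$. By coprimeness $k(s)\ne0$ for all $s\in\mathbb C$. It has degree $\le q$, since $k(s)$ is $\det Q$ times the minor vector of the proper matrix $[K,I]$. Its $s^q$-coefficient is nonzero, since $\deg\det Q=q$, and is decomposable as a limit of decomposable vectors.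

Apply Step 2 to $k(s)$ and the matrices $G_i(s)$ for each real $s$: $\mathsf t(k(s))\ne0$. Dividing by $s^q$ and letting $s\to\infty$, apply Step 2 to the $s^q$-coefficient and the matrices $G_i(\infty)$: the $s^q$-coefficient of $\mathsf t(k(s))$ is nonzero. So the real polynomial $\mathsf t(k(s))$ has no real zero and degree exactly $q$, and $q$ is even. Hence for odd $q$ no triple in $\mathcal W$ is strongly assignable in degree $q$. $\blacksquare$

Strong assignability also prescribes the relative gains, that is, the ratios of the constants in front of the $f_i$. Theorem 3 is about this stronger requirement and does not limit the positive answer in Theorem 2.
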